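\title{Removable paths and stars in 5-connected graphs}

\begin{abstract}
McCuaig and Ota conjectured that for every $\ell\ge 2$, every sufficiently large 3-connected graph $G$ has a connected subgraph $H$ on $\ell$ vertices such that $G-V(H)$ is 2-connected. We prove this statement for 5-connected graphs, and hence for $k$-connected graphs for every $k\ge 5$: a 5-connected graph on more than $(20\ell)^{8^{\ell-2}}$ vertices contains such an $H$ that is spanned by a path or by a star, and the vertices of $H$ can be deleted one at a time with the rest staying 2-connected throughout. We also show that for $\ell>(k-1)^2$ no single tree can replace the pair consisting of the path and the star. The cases $k=3$ and $k=4$ are not settled here.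
\end{abstract}

\section{Introduction}

All graphs are finite, simple and undirected. Call a set $H$ of vertices of a graph $G$ \emph{removable} if $G-H$ is 2-connected, and call a subgraph removable if its vertex set is. In a 3-connected graph $G$, a connected subgraph $H$ is removable exactly when contracting it to a single vertex $h$ leaves a 3-connected graph $G/H$. Indeed, if $G/H$ is 3-connected, then $G/H-h=G-V(H)$ is 2-connected. Conversely, let $G-V(H)$ be 2-connected. Then $G/H$ has at least four vertices; deleting $h$ and one more vertex leaves it connected, and deleting two vertices $a,b\ne h$ leaves a contraction of the connected graph $G-\{a,b\}$. So removable connected subgraphs are the pieces by which a 3-connected graph can be shrunk without leaving the class. McCuaig and Ota conjectured that in large graphs pieces of any prescribed size exist.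

\begin{quote}
\textbf{Conjecture} (McCuaig and Ota). \emph{For each $\ell\ge2$ there is a smallest number $f(\ell)$ such that every 3-connected graph $G$ on at least $f(\ell)$ vertices has a connected subgraph $H$ on $\ell$ vertices with $G-V(H)$ 2-connected.}
\end{quote}

The conjecture has been confirmed for $\ell\le4$, with $f(2)=5$, $f(3)=9$ and $f(4)=8$, and it is known to be true if $H$ is not required to be connected. In general it is open. For an integer $k\ge3$, its \emph{restriction to $k$-connected graphs} is the statement that for each $\ell\ge2$ there is a number $f_k(\ell)$ such that every $k$-connected graph on at least $f_k(\ell)$ vertices has a removable connected subgraph on $\ell$ vertices. We consider the following question from~\cite{Source}: \emph{is there some $k$ for which the restriction to $k$-connected graphs is true?}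

Raising the connectivity does not make the question trivial. Any $k-2$ vertices of a $k$-connected graph are removable, but $k$ is fixed while $\ell$ is arbitrary, and deleting $k-1$ of the neighbors of a vertex of degree $k$ already destroys 2-connectivity. The answer is nevertheless yes, and $k=5$ suffices.

\begin{theorem}\label{thm:main}
Let $\ell\ge2$ and let $G$ be a 5-connected graph on $n>(20\ell)^{8^{\ell-2}}$ vertices. Then there are vertex sets $H_1\subset H_2\subset\dots\subset H_\ell$ with $|H_i|=i$ such that $G-H_i$ is 2-connected for all $i$, and either
\begin{itemize}
\item[(path)] every $G[H_i]$ has a spanning path, or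
\item[(star)] every $G[H_i]$ with $i\ge2$ has a spanning star, always with the same center.
\end{itemize}
In particular, $H=G[H_\ell]$ is connected, has $\ell$ vertices, and $G-V(H)$ is 2-connected. So the restriction of the conjecture to $k$-connected graphs holds for all $k\ge5$, with $f_k(\ell)\le(20\ell)^{8^{\ell-2}}+1$.
\end{theorem}

The last sentence uses only that a $k$-connected graph with $k\ge5$ is 5-connected. We do not settle $k=3$, which is the conjecture itself, or $k=4$.

Paths and stars are the shapes to expect. A connected graph with bounded degrees and bounded diameter has bounded order, so a large connected graph contains a long path or a large star. One shape alone is not enough.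

\begin{proposition}\label{prop:trees}
Let $k\ge5$ and $\ell>(k-1)^2$. There is no single tree $T$ on $\ell$ vertices such that every sufficiently large $k$-connected graph $G$ has a subgraph $H\cong T$ with $G-V(H)$ 2-connected.
\end{proposition}

By Theorem~\ref{thm:main}, every sufficiently large $k$-connected graph has a removable subgraph isomorphic to the path or to the star on $\ell$ vertices. So for $\ell>(k-1)^2$ this two-element family of trees has the smallest possible size.

The two outcomes of Theorem~\ref{thm:main} are reached in different ways. Large diameter gives a removable path directly, through a theorem of Kriesell on induced paths (Section~\ref{sec:paths}). Large degree is a weaker signal: a vertex of large degree need not be the center of a removable star (Example~\ref{ex:center}). What does make $v$ a center is having very many neighbors of \emph{small} degree; Sections~\ref{sec:rings} and~\ref{sec:deletion} prove this, and they are the core of the paper. To find such a $v$ we pass to a spanning subgraph $G_0$ of $G$ that is still 5-connected and has at most $5n$ edges, and we distinguish cases by the diameter of $G_0$, not of $G$. If it is at least $\ell-1$ we get the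 path; if it is at most $\ell-2$, a counting argument produces the center (Section~\ref{sec:center}).

\section{Connectivity tools}\label{sec:tools}

A graph $G$ is \emph{$k$-connected} if it has more than $k$ vertices and $G-X$ is connected for every set $X$ of fewer than $k$ vertices. In particular, 2-connected graphs have at least three vertices, deleting a vertex from a $k$-connected graph leaves a $(k-1)$-connected graph, and adding edges preserves $k$-connectivity. For $X\subseteq V(G)$ we write $N_G(X)$, or $N(X)$, for the set of vertices outside $X$ with a neighbor in $X$, and we call $X$ \emph{connected} if $G[X]$ is connected. Components are identified with their vertex sets. A set $W$ \emph{separates} vertices $a,b\notin W$ if they lie in different components of $G-W$. A path is \emph{induced} if no edge of $G$ joins two nonconsecutive vertices of it.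

High connectivity enters the proofs only through the first of the next two lemmas, and 2-connected graphs are enlarged only through the second.

\begin{lemma}\label{lem:nbr}
Let $G$ be $k$-connected and let $X\ne\emptyset$ satisfy $X\cup N(X)\ne V(G)$. Then $|N(X)|\ge k$. Moreover, every vertex of $G$ has degree at least $k$.
\end{lemma}

\begin{proof}
The set $N(X)$ separates any vertex of $X$ from any vertex outside $X\cup N(X)$. A vertex $x$ of degree less than $k$ would contradict this with $X=\{x\}$, since $G$ has more than $k$ vertices.
\end{proof}

\begin{lemma}\label{lem:ear}
Let $B\subseteq V(G)$ with $G[B]$ 2-connected, and let $C\subseteq V(G)\setminus B$ be a connected set with at least two neighbors in $B$. Then $G[B\cup C']$ is 2-connected for some nonempty $C'\subseteq C$. In particular, if a vertex $c\notin B$ has two neighbors in $B$, then $G[B\cup\{c\}]$ is 2-connected.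
\end{lemma}

\begin{proof}
Let $b_1\ne b_2$ be neighbors of $C$ in $B$. Since $C$ is connected, there is a $b_1$--$b_2$ path whose set $C'$ of inner vertices is nonempty and lies in $C$. After deleting at most one vertex from $G[B\cup C']$, what remains of $B$ is connected, and every remaining vertex of $C'$ is still joined along the path to $b_1$ or to $b_2$.
\end{proof}

We also use the textbook fact (a case of Menger's theorem) that any two vertices of a 2-connected graph are joined by two paths with no common inner vertex. Finally, a graph is \emph{minimally $k$-connected} if it is $k$-connected and loses this property when any edge is deleted. Deleting edges one at a time shows that every $k$-connected graph has a minimally $k$-connected spanning subgraph.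

\begin{theorem}[Mader~\cite{Mader}]\label{thm:mader}
Every cycle of a minimally $k$-connected graph contains a vertex of degree $k$.
\end{theorem}

\begin{corollary}\label{cor:sparse}
A minimally 5-connected graph on $n$ vertices has at most $5n$ edges.
\end{corollary}

\begin{proof}
Let $n_5$ vertices have degree 5. They meet at most $5n_5$ edges. The other $n-n_5$ vertices have degree greater than 5, so by Theorem~\ref{thm:mader} they induce a forest, which has at most $n-n_5$ edges. The total is at most $5n_5+(n-n_5)\le5n$.
\end{proof}

\section{Why two shapes are needed}\label{sec:shapes}

Two families of $k$-connected graphs pull in opposite directions: one has small diameter and forbids long removable paths, the other has small degrees and forbids large stars.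

The first is $K_{k,N}$ with $N\ge k$. It is $k$-connected, since after deleting fewer than $k$ vertices both sides are nonempty. A removable set leaves at least two vertices on the side of size $k$, for otherwise the rest is a star or has no edges. So a removable set contains at most $k-2$ vertices of that side, and a removable path, which alternates between the sides, has at most $2k-3$ vertices.

The second is the \emph{prism} $R_{k,n}$, for $n\ge3$: take $n$ copies $L_1,\dots,L_n$ of $K_{k-1}$, called layers, and join corresponding vertices of $L_i$ and $L_{i+1}$ (indices modulo $n$). Every vertex has degree $(k-2)+2=k$, so no star in $R_{k,n}$ has more than $k+1$ vertices. The prism is $k$-connected. Let $|X|\le k-1$. If $X$ is a whole layer, the other layers form a connected chain. Otherwise every $L_i\setminus X$ is a nonempty clique. The sets $L_i\setminus X$ and $L_{i+1}\setminus X$ are adjacent unless $X$ meets all $k-1$ matching edges between them, and that forces $|X|=k-1$ and $X\subseteq L_i\cup L_{i+1}$. If this happened for two different pairs of consecutive layers, $X$ would lie in one layer and hence equal it. So at most one link of the cyclic chain of layers is broken, and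 $R_{k,n}-X$ is connected.

The same two families exclude every tree that is large enough.

\begin{proof}[Proof of Proposition~\ref{prop:trees}]
Suppose that a tree $T$ on $\ell$ vertices has the stated property. Take a removable copy of $T$ in $K_{k,N}$ with $N$ large. A connected bipartite graph has only one bipartition, so the color classes of this copy are its intersections with the two sides of $K_{k,N}$, and one class $A$ has at most $k-2$ vertices. Since $T$ is also a subgraph of $R_{k,n}$ for large $n$, its maximum degree is at most $k$. Every edge of $T$ has an end in $A$, so $\ell-1=|E(T)|\le k(k-2)$, that is, $\ell\le(k-1)^2$. This contradicts the hypothesis.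
\end{proof}

\section{Removable induced paths}\label{sec:paths}

The path outcome rests on the following theorem of Kriesell. We include a proof.

\begin{theorem}[Kriesell~\cite{Kriesell}]\label{thm:induced}
Let $G$ be 5-connected and let $x\ne y$ be vertices of $G$. Then there is an induced $x$--$y$ path $P$ such that $G-V(P)$ is 2-connected.
\end{theorem}

The idea is to take an induced $x$--$y$ path $P$ together with a 2-connected part $B$ of its complement that is as large as possible. If a component $C$ of the rest is left over, it has at most one neighbor in $B$, so it has many neighbors on $P$, and $P$ can be rerouted through $C$. The segment $I$ of $P$ freed in this way again has at most one neighbor in $B$. If $C$ is the only leftover component, then $C\cup I$ has at most four neighbors: the two ends of the detour and two vertices of $B$. This contradicts 5-connectivity. Other leftover components may be attached to $I$ and spoil the count. To exclude this we let $C$ be the smallest one and add a second extremal condition that rewards making large leftover components larger.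

\begin{proof}
Call $(P,B)$ an \emph{admissible pair} if $P$ is an induced $x$--$y$ path, $B\subseteq V(G)\setminus V(P)$, and $G[B]$ is 2-connected. Admissible pairs exist. Let $P_0$ be a shortest $x$--$y$ path. It is induced, and it is not all of $G$, because all degrees in $G$ are at least 5. A vertex outside $P_0$ has at most three neighbors on $P_0$, since two neighbors at distance at least 3 along $P_0$ would give a shorter path. So $G-V(P_0)$ has minimum degree at least 2 and contains a cycle, whose vertex set serves as $B$.

For an admissible pair $(P,B)$, list the components $C_1,\dots,C_q$ of $G-V(P)-B$ so that $|C_1|\ge\dots\ge|C_q|$. Choose the pair such that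
\begin{enumerate}
\item[(1)] $|B|$ is maximum, and
\item[(2)] subject to (1), the sequence $|C_1|,\dots,|C_q|,0,0,\dots$ is lexicographically maximum.
\end{enumerate}
If $q=0$, then $G-V(P)=G[B]$ and we are done. Suppose that $q\ge1$ and put $C=C_q$.

\emph{Rerouting.} By (1) and Lemma~\ref{lem:ear}, $C$ has at most one neighbor in $B$. As $|B|\ge3$, some vertex of $B$ lies outside $C\cup N(C)$, so $|N(C)|\ge5$ by Lemma~\ref{lem:nbr}. All neighbors of $C$ lie in $B\cup V(P)$, so at least four lie on $P=p_0p_1\dots p_t$. Let $p_a$ be the first and $p_c$ the last of them; then $c-a\ge3$. Put $I=\{p_{a+1},\dots,p_{c-1}\}$, a nonempty connected set. Let $Q$ be a shortest $p_a$--$p_c$ path in the connected graph $G[C\cup\{p_a,p_c\}]$, and let $P'$ be obtained from $P$ by replacing $p_ap_{a+1}\dots p_c$ with $Q$. The path $P'$ is induced: $Q$ is induced because it is a shortest path, its inner vertices lie in $C$ and so have no neighbor $p_j$ with $j<a$ or $j>c$, and $P$ has no chords. Since $P'$ avoids $B$, the pair $(P',B)$ is admissible and satisfies (1). As $I$ is disjoint from $V(P')\cup B$, Lemma~\ref{lem:ear} shows that $I$ has at most one neighbor in $B$.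

\emph{No $C_i$ with $i<q$ has a neighbor in $I$.} Suppose otherwise and let $j<q$ be the least index such that $C_j$ has a neighbor in $I$. The graph $G-V(P')-B$ has vertex set $I\cup(C\setminus V(Q))\cup C_1\cup\dots\cup C_{q-1}$. For $i<j$, the set $C_i$ is adjacent neither to $I$ nor to any other $C_{i'}$, so it is still a component. The component $K$ that contains $I$ also contains $C_j$, so $|K|>|C_j|$. Let $d_1\ge d_2\ge\cdots$ be the orders of the components of $G-V(P')-B$. For each $i\le j$, at least $i$ of the components $C_1,\dots,C_{j-1},K$ have order at least $|C_i|$, so $d_i\ge|C_i|$. Also $d_1+\dots+d_j\ge|C_1|+\dots+|C_{j-1}|+|K|>|C_1|+\dots+|C_j|$. Hence the two sequences differ among the first $j$ terms, and at the first difference the new one is larger. This contradicts (2).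

\emph{The small cut.} Let $Y=C\cup I$. On $P$, the only possible neighbors of $Y$ are $p_a$ and $p_c$. No $C_i$ with $i<q$ is adjacent to $Y$. In $B$, the set $Y$ has at most two neighbors, one for $C$ and one for $I$. So $|N(Y)|\le4$, while a third vertex of $B$ lies outside $Y\cup N(Y)$. This contradicts Lemma~\ref{lem:nbr}.
\end{proof}

\begin{remark}
The last step needs 5-connectivity, and the theorem fails for 4-connected graphs. Join two nonadjacent vertices $x,y$ to all vertices of a cycle of length at least 4. This graph is 4-connected: if $x$ or $y$ survives the deletion of three vertices, then all remaining vertices are joined through it and a surviving vertex of the cycle, and otherwise a path remains. Every induced $x$--$y$ path has the form $xcy$, and deleting it leaves a path.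
\end{remark}

The path in Theorem~\ref{thm:induced} has no prescribed length. Because it is induced, it can be shortened from one end.

\begin{corollary}\label{cor:path}
Let $G$ be a 5-connected graph of diameter at least $\ell-1\ge1$. Then $G$ has a path $p_0p_1\dots p_{\ell-1}$ such that $G-\{p_0,\dots,p_{i-1}\}$ is 2-connected for $1\le i\le\ell$.
\end{corollary}

\begin{proof}
Apply Theorem~\ref{thm:induced} to vertices $x,y$ at distance at least $\ell-1$. The resulting path $p_0p_1\dots p_t$ has $t\ge\ell-1$. Put $G_j=G-\{p_0,\dots,p_j\}$; then $G_t$ is 2-connected. For $1\le j\le t$, the vertex $p_j$ has exactly one neighbor among $p_0,\dots,p_{j-1}$, so it has at least four neighbors in $G_j$. By Lemma~\ref{lem:ear}, if $G_j$ is 2-connected then so is $G_{j-1}$. Hence all of $G_t,G_{t-1},\dots,G_0$ are 2-connected.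
\end{proof}

\section{Rings}\label{sec:rings}

For the star outcome, fix a center $v$ in a 5-connected graph. Its deletion leaves a 4-connected graph, in which we must delete many vertices from a prescribed set $U$, the neighbors of $v$, and keep 2-connectivity. Two deletions are free. The third is where the problem begins, and a greedy choice can fail there.

\begin{example}\label{ex:square}
Let $n\ge10$ and let $G$ be the square of a cycle: the vertex set is $\{0,1,\dots,n-1\}$, and $i,j$ are adjacent if $i-j\equiv\pm1,\pm2\pmod n$. Consider the vertices that remain after deleting a set $X$, in cyclic order. Two that follow each other are adjacent unless at least two vertices of $X$ lie between them. For $|X|\le3$ this exception occurs at most once, so $G-X$ has a spanning path, and $G$ is 4-connected.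

Let $U$ consist of all vertices except $2$ and $n-1$, and suppose that we first delete $S=\{0,1\}$. In $B=G-S$ no further vertex $u\in U$ can be deleted: in $B-u$ the edge from $u-1$ to $u+1$ is the only edge between $\{2,\dots,u-1\}$ and $\{u+1,\dots,n-1\}$. The failure is informative. The pairs $\{u,u+1\}$ with $3\le u\le n-3$ all separate $2$ from $n-1$ in $B$, and they are arranged in a line; the deleted set $S$ closes this line into a ring. A ring can afford to lose one vertex from each of several well spaced pairs. Indeed, if no two vertices of $X$ are cyclically consecutive, then the exception above never occurs, $G-X$ has a spanning cycle, and $X$ is removable. So the right move is to put $0$ and $1$ back and delete, say, $3,6,9$ instead.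
\end{example}

We isolate the structure that appears here. For $s\ge2$, a \emph{ring of length $s$} in $G$ is a partition of $V(G)$ into 2-element sets $W_1,\dots,W_s$ and nonempty sets $Y_1,\dots,Y_s$ such that
\[
N(Y_i)\subseteq W_i\cup W_{i+1}\qquad\text{for all $i$, with indices modulo $s$.}
\]
In Example~\ref{ex:square}, the sets $W_1=\{3,4\}$, $Y_1=\{5\}$, $W_2=\{6,7\}$, $Y_2=\{8\}$, $W_3=\{9,10\}$, with $Y_3$ the set of all other vertices, form a ring when $n\ge11$. Nothing is assumed about edges between the sets $W_i$.

\begin{lemma}\label{lem:ring}
Let $W_1,\dots,W_s,Y_1,\dots,Y_s$ be a ring in a 4-connected graph $G$, and write $W_i=\{u_i,w_i\}$. Then every subset of $\{u_1,\dots,u_s\}$ is removable in $G$.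
\end{lemma}

\begin{proof}
Call a component of some $G[Y_i]$ a \emph{piece} of $Y_i$. A piece $A$ of $Y_i$ has $N(A)\subseteq W_i\cup W_{i+1}$, and $A\cup N(A)$ misses the nonempty set $Y_{i+1}\ne Y_i$. Since $W_i\cup W_{i+1}$ has exactly four elements, Lemma~\ref{lem:nbr} gives
\begin{equation}\label{eq:full}
N(A)=W_i\cup W_{i+1}\qquad\text{for every piece $A$ of $Y_i$.}
\end{equation}
Let $G''=G-\{u_1,\dots,u_s\}$. Its vertex set is $\{w_1,\dots,w_s\}\cup Y_1\cup\dots\cup Y_s$, which has at least four elements. By \eqref{eq:full}, $w_i$ and $w_{i+1}$ are joined by a path with inner vertices in $Y_i$, and every piece is adjacent to some $w_i$; so $G''$ is connected. We show that $G''-z$ is connected for each vertex $z$.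

Let $z=w_j$. The vertices $w_{j+1},w_{j+2},\dots,w_{j+s-1}$ are joined consecutively through $Y_{j+1},\dots,Y_{j+s-2}$. A piece of $Y_i$ is adjacent to both $w_i$ and $w_{i+1}$, and at least one of them is not $z$.

Let $z\in Y_j$. The vertices $w_{j+1},w_{j+2},\dots,w_{j+s}=w_j$ are joined consecutively through $Y_{j+1},\dots,Y_{j+s-1}$, and each piece of $Y_i$ with $i\ne j$ is adjacent to $w_i$. A component $A$ of $G[Y_j]-z$ has $N(A)\subseteq\{u_j,w_j,u_{j+1},w_{j+1},z\}$, and $|N(A)|\ge4$ because $A\cup N(A)$ misses $Y_{j+1}$. At most one of the five vertices is missing from $N(A)$, so $A$ is adjacent to $w_j$ or to $w_{j+1}$.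

Thus $G''$ is 2-connected. By \eqref{eq:full}, each $u_i$ has a neighbor in $Y_{i-1}$ and a neighbor in $Y_i$, hence two neighbors in $G''$. By Lemma~\ref{lem:ear}, the vertices $u_i$ can be added back one at a time, in any order, without losing 2-connectivity.
\end{proof}

\section{Deleting prescribed vertices of small degree}\label{sec:deletion}

We now show that Example~\ref{ex:square} is typical: if the greedy deletion gets stuck and $U$ is a large set of vertices of small degree, then a ring appears.

\begin{lemma}\label{lem:deletion}
Let $G$ be 4-connected, let $s,\Delta\ge1$ be integers, and let $U\subseteq V(G)$ satisfy $|U|\ge3s^4\Delta^3$ and $\deg_G(u)\le\Delta$ for all $u\in U$. Then there are distinct $u_1,\dots,u_s\in U$ such that $G-\{u_1,\dots,u_i\}$ is 2-connected for all $0\le i\le s$.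
\end{lemma}

\begin{proof}
If $s\le2$, any $s$ vertices of $U$ work. Let $s\ge3$. Delete vertices of $U$ one at a time for as long as the remaining graph stays 2-connected. If $s$ deletions are possible, we are done. Otherwise the process stops with a set $S\subseteq U$ of $m<s$ deleted vertices: $B=G-S$ is 2-connected, and $B-u$ is not 2-connected for any $u\in U\setminus S$. Put
\[
T=N_G(S)\subseteq V(B),\qquad \tau=|T|\le m\Delta\le s\Delta .
\]
The set $T$ is the only part of $B$ that sees $S$, and the degree bound makes it small. We find a ring of length $s$ in $G$ in which every 2-element set contains a vertex of $U$; Lemma~\ref{lem:ring} then completes the proof.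

\medskip
\emph{Step 1: many 2-separators for one pair of vertices.} Let $u\in U\setminus S$. The graph $B-u$ is connected, has at least $|U|-m-1\ge3$ vertices, and is not 2-connected. So there is a vertex $w$ such that $B-\{u,w\}$ is disconnected. A component $A$ of $B-\{u,w\}$ has $N_G(A)\subseteq\{u,w\}\cup S$, and $A\cup N_G(A)$ misses the other components. By Lemma~\ref{lem:nbr}, $|N_G(A)|\ge4$, so $A$ has a neighbor in $S$, which means that $A$ meets $T$. Hence $\{u,w\}$ separates some pair of vertices of $T$ in $B$; in particular $\tau\ge2$.

To compare separators, we want them to separate the same pair. There are $\tau(\tau-1)/2$ pairs in $T$, so some pair $\{a,b\}$ serves at least $2(|U|-m)/(\tau(\tau-1))$ vertices $u$. Let $Q_1,Q_2$ be $a$--$b$ paths in $B$ with no common inner vertex. A 2-element set that separates $a$ from $b$ in $B$ must contain an inner vertex of each path, so it contains exactly one of each. At least half of the vertices $u$ served by $\{a,b\}$ lie on the same path, say $Q_1$. Call them $u_1,\dots,u_M$, in the order from $a$ to $b$ along $Q_1$. Each $u_i$ forms an $a$--$b$ separator of $B$ with some inner vertex of $Q_2$, and $M\ge(|U|-m)/(\tau(\tau-1))$. From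 $\tau\le s\Delta$ we get $|U|\ge s^4\Delta^3+2s\cdot s^3\Delta^3\ge s+2s\tau^3$, so $|U|-m>2s\tau^3$ and
\begin{equation}\label{eq:M}
M>\frac{2s\tau^3}{\tau(\tau-1)}>2s\tau>(2s-2)(\tau-1).
\end{equation}

\medskip
\emph{Step 2: the separators can be chosen nested.} Two separators may cross: the partner of an earlier $u_i$ may come later on $Q_2$. Choosing each partner as early as possible prevents this. Orient $Q_2$ from $a$ to $b$, and let $w_i$ be the \emph{first} inner vertex of $Q_2$ such that $W_i=\{u_i,w_i\}$ separates $a$ from $b$ in $B$. Let $C_i$ be the component of $B-W_i$ that contains $a$. Then $N_B(C_i)\subseteq W_i$ and $b\notin C_i$. Following $Q_1$ and $Q_2$ from either end shows: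
\begin{itemize}
\item[($\dagger$)] the vertices of $Q_1$ before $u_i$ and of $Q_2$ before $w_i$ lie in $C_i$; the vertices of $Q_1$ after $u_i$ and of $Q_2$ after $w_i$ lie in the component of $b$ in $B-W_i$, hence outside $C_i\cup W_i$.
\end{itemize}

We claim that for $i<j$ the vertex $w_j$ does not come before $w_i$. Suppose that it does. Let $X=C_i\cap C_j$, which contains $a$ and contains none of $b,u_i,w_j$, and let $y\in N_B(X)$. Being adjacent to a vertex of $C_i$ and of $C_j$, the vertex $y$ lies in $C_i\cup W_i$ and in $C_j\cup W_j$; since $y\notin X$, it lies in $W_i\cup W_j$. By ($\dagger$), $w_i\notin C_j\cup W_j$, because $w_i$ comes after $w_j$, and $u_j\notin C_i\cup W_i$, because $u_j$ comes after $u_i$. So $y\in\{u_i,w_j\}$. Thus $N_B(X)\subseteq\{u_i,w_j\}$, and $\{u_i,w_j\}$ separates $a$ from $b$ in $B$. This contradicts the choice of $w_i$ as the first partner of $u_i$.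

Let $i<j$. By the claim and ($\dagger$), neither $u_j$ nor $w_j$ lies in $C_i$; so the connected set $C_i\ni a$ avoids $W_j$. Together with ($\dagger$) this gives
\begin{equation}\label{eq:nested}
C_i\subseteq C_j,\qquad u_i\in C_j\setminus C_i,\qquad\text{and}\qquad w_i\in C_j\setminus C_i\ \text{ if } w_i\ne w_j .
\end{equation}

\medskip
\emph{Step 3: a long stretch that does not see $S$.} The sets $W_i$ separate $B$, but a ring must live in $G$, where the parts between consecutive separators may be adjacent to $S$. We therefore look for a stretch that avoids $T$. The sets $C_i\cap T$ increase with $i$, contain $a$ and omit $b$, so they take at most $\tau-1$ values. By \eqref{eq:M}, one value is taken for at least $2s-1$ indices, and these are consecutive. Discard all but $2s-1$ consecutive such indices and renumber them $1,\dots,e$, where $e=2s-1$. Then $C_j\setminus C_i$ is disjoint from $T$ for all $1\le i<j\le e$.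

For $i<j$ put $X_{i,j}=C_j\setminus(C_i\cup W_i)$. This set avoids $T$, so it has no neighbor in $S$. A vertex of $N_B(X_{i,j})$ lies in $C_j\cup W_j$. It does not lie in $C_i$, because $N_B(C_i)\subseteq W_i$ while $X_{i,j}$ is disjoint from $C_i\cup W_i$. Therefore
\begin{equation}\label{eq:X}
N_G(X_{i,j})\subseteq W_i\cup W_j .
\end{equation}
A ring needs disjoint sets $W_i$ and nonempty parts between them. Both come from skipping every second index. For $i\le e-2$, the vertex $u_{i+1}$ lies in $C_{i+2}$ by \eqref{eq:nested} and outside $C_i\cup W_i$ by ($\dagger$), so $u_{i+1}\in X_{i,i+2}$. If $w_i=w_{i+2}$, then by \eqref{eq:X} the nonempty set $X_{i,i+2}$ has at most the three neighbors $u_i,w_i,u_{i+2}$, while $a\in C_i$ lies outside $X_{i,i+2}\cup N_G(X_{i,i+2})$; this contradicts Lemma~\ref{lem:nbr}. So $w_i\ne w_{i+2}$. By Step~2, the vertices $w_1,w_3,\dots,w_e$ are distinct, and by \eqref{eq:nested},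
\begin{equation}\label{eq:W}
W_i\subseteq C_{i+2}\setminus C_i,\quad\text{hence}\quad W_i\cap T=\emptyset,\qquad\text{for } i\le e-2 .
\end{equation}

\begin{figure}[ht]
\centering
\begin{tikzpicture}[scale=1.05]
\foreach \x in {0,2,4} {\filldraw[fill=gray!15,rounded corners] (\x+0.45,-0.95) rectangle (\x+1.55,0.95);}
\draw[rounded corners] (-1.9,-0.95) rectangle (-0.45,0.95);
\draw[rounded corners] (6.45,-0.95) rectangle (7.9,0.95);
\draw[thick] (-1.3,0) -- (-0.7,0.55) -- (6.7,0.55) -- (7.3,0);
\draw[thick] (-1.3,0) -- (-0.7,-0.55) -- (6.7,-0.55) -- (7.3,0);
\foreach \x/\i in {0/1,2/3,4/5,6/7} {
  \fill (\x,0.55) circle (2pt) node[above] {$u_{\i}$};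
  \fill (\x,-0.55) circle (2pt) node[below] {$w_{\i}$};}
\foreach \x/\i in {1/2,3/4,5/6} {\fill (\x,0.55) circle (1.4pt) node[above] {\small $u_{\i}$};}
\node at (1,-0.05) {$X_{1,3}$}; \node at (3,-0.05) {$X_{3,5}$}; \node at (5,-0.05) {$X_{5,7}$};
\fill (-1.3,0) circle (2pt) node[left] {$a$};
\fill (7.3,0) circle (2pt) node[right] {$b$};
\node at (-1.5,0.65) {$C_1$}; \node at (7.5,0.65) {$D$};
\draw (3,-1.9) ellipse (0.8 and 0.33); \node at (3,-1.9) {$S$};
\draw[dashed] (2.2,-1.9) .. controls (-1.3,-1.9) .. (-1.3,0);
\draw[dashed] (3.8,-1.9) .. controls (7.3,-1.9) .. (7.3,0);
\end{tikzpicture}
\caption{The ring found when greedy deletion stops at a set $S$, for $s=4$. The pairs $\{u_i,w_i\}$ are nested $a$--$b$ separators of $G-S$, with one vertex on each of two $a$--$b$ paths (thick). The set $S$ has neighbors only in $C_1$, $D$ and $\{u_7,w_7\}$, so $S\cup C_1\cup D$ and the three shaded sets are the four parts of a ring in $G$, and $u_1,u_3,u_5,u_7$ can be deleted.}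
\label{fig:ring}
\end{figure}

\medskip
\emph{Step 4: closing the ring.} Let $D=V(B)\setminus(C_e\cup W_e)$ and $R=S\cup C_1\cup D$; see Figure~\ref{fig:ring}. By \eqref{eq:nested} and \eqref{eq:W}, $C_{i+2}$ is the disjoint union of $C_i$, $W_i$ and $X_{i,i+2}$. Applying this for $i=e-2,e-4,\dots,1$ shows that $V(G)=S\cup C_e\cup W_e\cup D$ is partitioned into the $s$ pairs $W_1,W_3,\dots,W_e$ and the $s$ nonempty sets
\[
X_{1,3},\ X_{3,5},\ \dots,\ X_{e-2,e},\ R .
\]
By \eqref{eq:X}, $N_G(X_{i,i+2})\subseteq W_i\cup W_{i+2}$; in particular no such set is adjacent to $R$. It remains to see that $W_i$ is not adjacent to $R$ for odd $i$ with $1<i<e$. It is not adjacent to $C_1$, because $N_B(C_1)\subseteq W_1$. It is not adjacent to $D$, because $W_i\subseteq C_e$ and $N_B(C_e)\subseteq W_e$. It is not adjacent to $S$, because $W_i\cap T=\emptyset$. Hence $N_G(R)\subseteq W_e\cup W_1$, and the partition is a ring of length $s$ in $G$. By Lemma~\ref{lem:ring}, the $s$ vertices $u_1,u_3,\dots,u_e\in U$, in any order, have the required property.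
\end{proof}

Both hypotheses on $G$ and $U$ are needed.

\begin{example}\label{ex:wheel}
Lemma~\ref{lem:deletion} fails for 3-connected graphs, already for $s=2$. Join a vertex $h$ to all vertices of a cycle of length $2M\ge 4$. This wheel is 3-connected: after deleting two vertices, either $h$ remains and is adjacent to all others, or a path remains. Let $U$ consist of every second vertex of the cycle; these have degree 3. Deleting two vertices of $U$ splits the cycle into two paths, which $h$ separates.
\end{example}

\begin{example}\label{ex:center}
The degree bound cannot be dropped, and a vertex of large degree need not be the center of a removable star. Let $U$ be a set of $M\ge7$ vertices. For each 5-element subset $A\subseteq U$ add a vertex $x_A$ adjacent to the elements of $A$, and add a vertex $v$ adjacent to all of $U$. The resulting graph $G$ is 5-connected: any two vertices of $U$ have at least $\binom{M-2}{3}\ge10$ common neighbors, and every vertex outside $U$ has at least five neighbors in $U$. Any four vertices of $U$ lie in some $A$, and their deletion leaves $x_A$ with degree 1. So in the 4-connected graph $G-v$ no four vertices of $U$ are removable, however large $M$ is,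 and in $G$ no star on five vertices with center $v$ is removable, although $\deg v=M$.
\end{example}

\section{Finding a center, and the proof of Theorem~\ref{thm:main}}\label{sec:center}

By Lemma~\ref{lem:deletion}, a vertex $v$ is a good center if, for some $\Delta$, it has about $\ell^4\Delta^3$ neighbors of degree at most $\Delta$. A dense graph may have no vertices of small degree at all, which is why we shall work in a sparse spanning subgraph. There, small diameter forces such a $v$. We cannot fix $\Delta$ in advance; it is chosen from a rapidly increasing sequence $\Delta_0<\Delta_1<\cdots$.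

Diameter 2, which is the case $\ell=4$, shows the mechanism. In a graph with at most $5n$ edges, more than half of the vertices have degree at most $\Delta_0$, and fewer than $10n/\Delta_1$ vertices have degree above $\Delta_1$. If each vertex has fewer than $\mu$ neighbors of degree at most $\Delta_0$, and $\Delta_1\ge40\mu$, then at most $n/4$ vertices of degree at most $\Delta_0$ have a neighbor of degree above $\Delta_1$. So some vertex $x$ has degree at most $\Delta_0$ and only neighbors of degree at most $\Delta_1$, and diameter 2 gives $n\le1+\Delta_0+\Delta_0\Delta_1$. For larger diameter we repeat this with one threshold for each distance from $x$.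

\begin{lemma}\label{lem:center}
Let $\ell\ge2$ and let $G$ be a connected graph on $n>(20\ell)^{8^{\ell-2}}$ vertices with at most $5n$ edges and diameter at most $\ell-2$. Then there are an integer $\Delta\ge1$ and a vertex $v$ that has at least $3\ell^4\Delta^3$ neighbors of degree at most $\Delta$.
\end{lemma}

\begin{proof}
Put $r=\ell-2$, $q=20\ell$, and for $t\ge0$ put $\Delta_t=q^{8^t}$ and $\mu_t=3\ell^4\Delta_t^3$. Suppose that the lemma fails. Then for every $t\ge0$, every vertex has fewer than $\mu_t$ neighbors of degree at most $\Delta_t$. The degrees sum to at most $10n$, so for every $D>0$,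
\begin{equation}\label{eq:few}
|\{x:\deg x>D\}|<\frac{10n}{D}.
\end{equation}
The thresholds grow fast enough that
\begin{equation}\label{eq:growth}
10\cdot2^{t+1}\,\mu_{t-1}\prod_{i=1}^{t-1}\Delta_i\ \le\ \Delta_t\qquad(t\ge1).
\end{equation}
To see this, note that $\sum_{i=1}^{t-1}8^i=\frac87(8^{t-1}-1)\le2\cdot8^{t-1}-2$ and $\mu_{t-1}=3\ell^4q^{3\cdot8^{t-1}}$. So the left side of \eqref{eq:growth} is at most $60\cdot2^t\ell^4\,q^{5\cdot8^{t-1}-2}$. Since $60\ell^4\le q^4$, $2^t\le q^t$ and $t+4\le3\cdot8^{t-1}+2$ for $t\ge1$, we have $60\cdot2^t\ell^4\le q^{3\cdot8^{t-1}+2}$. The product of the two bounds is $q^{8\cdot8^{t-1}}=\Delta_t$.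

Let $L$ be the set of vertices of degree at most $\Delta_0=20\ell$. By \eqref{eq:few}, fewer than $n/(2\ell)$ vertices lie outside $L$, so $|L|>n/2$. For $t\ge1$, call $x\in L$ \emph{$t$-bad} if there is a walk $x=x_0x_1\dots x_t$ with $\deg x_i\le\Delta_i$ for $i<t$ and $\deg x_t>\Delta_t$. We count such walks from the far end. By \eqref{eq:few} there are fewer than $10n/\Delta_t$ choices for $x_t$. Given $x_t$, the vertex $x_{t-1}$ is a neighbor of $x_t$ of degree at most $\Delta_{t-1}$, which leaves fewer than $\mu_{t-1}$ choices; this is where the failure of the lemma is used. For $i=t-1,\dots,1$ in turn there are at most $\deg x_i\le\Delta_i$ choices for $x_{i-1}$. By \eqref{eq:growth}, the number of $t$-bad vertices is at most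
\[
\frac{10n}{\Delta_t}\,\mu_{t-1}\prod_{i=1}^{t-1}\Delta_i\ \le\ \frac{n}{2^{t+1}} .
\]
Summing over $t\ge1$, at most $n/2<|L|$ vertices are $t$-bad for some $t$. Fix $x\in L$ that is $t$-bad for no $t$.

Every walk $x=x_0x_1x_2\dots$ satisfies $\deg x_i\le\Delta_i$ for all $i$: the least index $i$ violating this would be positive, as $x\in L$, and would make $x$ an $i$-bad vertex. Hence at most $\prod_{i=0}^{t-1}\Delta_i=q^{(8^t-1)/7}$ walks of length $t$ start at $x$, and at most that many vertices are at distance $t$ from $x$. As the diameter is at most $r$ and $r+1\le q$,
\[
n\le\sum_{t=0}^{r}q^{(8^t-1)/7}\le(r+1)\,q^{(8^r-1)/7}\le q^{1+(8^r-1)/7}\le q^{8^r}=(20\ell)^{8^{\ell-2}},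
\]
where the last inequality is $6+8^r\le7\cdot8^r$. This contradicts the hypothesis on $n$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $G_0$ be a minimally 5-connected spanning subgraph of $G$. It suffices to find the sets $H_i$ in $G_0$: a spanning path or star of $G_0[H_i]$ is one of $G[H_i]$, and $G-H_i$ arises from $G_0-H_i$ by adding edges.

If $G_0$ has diameter at least $\ell-1$, take the path $p_0\dots p_{\ell-1}$ of Corollary~\ref{cor:path} in $G_0$. The sets $H_i=\{p_0,\dots,p_{i-1}\}$ give the path outcome.

Otherwise $G_0$ has diameter at most $\ell-2$, and it has at most $5n$ edges by Corollary~\ref{cor:sparse}. Lemma~\ref{lem:center} gives $\Delta$ and a vertex $v$ such that the set $U$ of neighbors of $v$ in $G_0$ of degree at most $\Delta$ in $G_0$ has $|U|\ge3\ell^4\Delta^3$. The graph $G_0-v$ is 4-connected. Lemma~\ref{lem:deletion}, applied to it with $s=\ell-1$, gives distinct $u_1,\dots,u_{\ell-1}\in U$ such that $G_0-v-\{u_1,\dots,u_{i-1}\}$ is 2-connected for $1\le i\le\ell$. The sets $H_i=\{v,u_1,\dots,u_{i-1}\}$ give the star outcome with center $v$.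
\end{proof}

\begin{thebibliography}{9}

\bibitem{Kriesell}
Kriesell, \emph{Induced paths in 5-connected graphs}, J. Graph Theory 36 (2001).

\bibitem{Mader}
Mader, \emph{Ecken vom Grad $n$ in minimalen $n$-fach zusammenh\"angenden Graphen}, Arch. Math. 23 (1972).

\bibitem{Source}
\emph{On small contractible subgraphs},
\texttt{https://epub.sub.uni-hamburg.de/\allowbreak epub/\allowbreak volltexte/\allowbreak 2009/\allowbreak 3209/\allowbreak pdf/\allowbreak hbm2006243.pdf}

\end{thebibliography}
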